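# Additive functions with vanishing shifted sums $F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)$

## 1. Additive functions, finite support and shifted sums

Throughout, $\mathbb N$ is the set of positive integers, $T=\mathbb R/\mathbb Z$, the letter $p$ denotes a prime, $v_p(n)$ is the exponent of $p$ in $n$, and $p^a\| n$ means that $a\ge1$ and $v_p(n)=a$. Abelian groups are written additively.

**Definition 1 (additive function).** Let $D$ be an abelian group. A function $F:\mathbb N\to D$ is *additive* if $F(mn)=F(m)+F(n)$ whenever $(m,n)=1$. It is *completely additive* if this holds for all $m,n\in\mathbb N$. The class of additive functions with values in $T$ is called $\mathcal A_T$, and the completely additive ones form $\mathcal A_T^*$.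

Taking $m=n=1$ gives $F(1)=0$, and then $F(n)=\sum_{p\mid n}F(p^{v_p(n)})$. So an additive function is the same thing as a free choice of the values $F(p^a)$, one for each prime power with $a\ge1$. For example, fix $\alpha\in T$ and put $G(n)=\alpha$ for even $n$ and $G(n)=0$ for odd $n$. Of two coprime integers at most one is even, so $G\in\mathcal A_T$. Here $G(2^a)=\alpha$ for all $a\ge 1$, so $G$ is not completely additive unless $\alpha=0$. The function $n\mapsto v_2(n)\alpha$ is completely additive.

**Definition 2 (finite support).** $F\in\mathcal A_T$ is *of finite support* if there is a threshold $p_0$, which may depend on $F$, such that $F(p^a)=0$ for all primes $p>p_0$ and all $a\in\mathbb N$.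

The function $G$ is of finite support, with $p_0=2$. For an example that is not, put $f(n)=0$ or $f(n)=\frac12$ according to whether $n/3^{v_3(n)}$ is $\equiv1$ or $\equiv 2\pmod 3$. This $f$ is completely additive, because reduction modulo $3$ is multiplicative on integers prime to $3$. It is not of finite support, because $f(p)=\frac12$ for each of the infinitely many primes $p\equiv2\pmod 3$.

**Definition 3 (shifted sum).** Fix an integer $k\ge2$. For additive $F_0,\dots,F_{k-1}:\mathbb N\to D$ put
$$L_n=L_n(F_0,\dots,F_{k-1})=F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1).$$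
For $D=T$ let $\mathcal L_0^{(k)}$ be the set of tuples in $\mathcal A_T$ with $L_n=0$ for all $n\in\mathbb N$.

For $k\ge3$ the tuple $(G,0,-G,0,\dots,0)$ lies in $\mathcal L^{(k)}_0$, since $n$ and $n+2$ have the same parity. For $k=1$ the condition says $F_0=0$, so that case is trivial.

**Definition 4 (density zero).** A set $\mathcal Z\subset\mathbb N$ has *natural density $0$* if $\#(\mathcal Z\cap[1,x])/x\to0$ as $x\to\infty$.

The set of squares is an example, with counting function at most $\sqrt x$.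

**Definition 5 (the group $Z(\ell^\infty)$).** For a prime $\ell$ put $Z(\ell^\infty)=\mathbb Z[1/\ell]/\mathbb Z\subset T$.

For example $\frac12$ and $\frac38$ lie in $Z(2^\infty)$ and $\frac13$ does not. Every element of $Z(\ell^\infty)$ is killed by some power of $\ell$, but no single power kills the whole group. Also $\mathbb Q/\mathbb Z=\bigoplus_\ell Z(\ell^\infty)$.

We can now pose the question. Suppose that $(F_0,\dots,F_{k-1})\in\mathcal L_0^{(k)}$. Must every $F_j$ be of finite support? That it must is the first assertion of Conjecture 2 in "Distribution of arithmetical functions on some subsets of integers". The case $k=3$ was proved by Kátai for $F_\nu\in\mathcal A_T^*$ and by R. Styer for $F_\nu\in\mathcal A_T$. (The conjecture also says that $\mathcal L_0^{(k)}$ is a finite dimensional $\mathbb Z$ module, a term the source does not define. Read as "finitely generated" this fails for $k\ge3$, because the tuples $(G,0,-G,0,\dots,0)$ form a copy of $T$. We deal only with the first assertion.) The answer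 is yes, for every $k$ and in a stronger form.

**Theorem A.** Let $k\ge2$, let $D$ be any abelian group, and let $F_0,\dots,F_{k-1}:\mathbb N\to D$ be additive. If $L_n=0$ for all $n$ (or only for all $n$ outside a set of natural density $0$), then $F_j(p^a)=0$ for all $j$, all primes $p>k$ and all $a\ge1$.

With $D=T$ this gives the first assertion of Conjecture 2 for every $k\ge2$, with threshold $p_0=k$. Once Theorem A is known, all solutions can be listed.

**Theorem B.** Under the hypothesis of Theorem A, $L_n=0$ for *all* $n$, and the solutions are exactly the tuples such that (i) $F_j(p^a)=0$ for all $j$, $p>k$, $a\ge 1$; (ii) for each prime $p\le k$ the function $h_p(n)=\sum_{j<k}F_j(p^{v_p(n+j)})$ is a constant $c_p$; (iii) $\sum_{p\le k}c_p=0$. The group of solutions is isomorphic to $D^{R_k}$, where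
$$R_k=-1+\sum_{p\le k}r_p,\qquad r_p=(e-1)k+1-p^{e-1}+\max\bigl(0,\;k-(p-1)p^{e-1}\bigr),$$
and $e=e_p\ge1$ is minimal with $p^e\ge k$. For $k\ge3$ and every prime $p\le k$ there is a $T$-valued solution with some $F_j(p^a)\ne0$, so the condition $p>k$ in Theorem A is sharp.

## 2. Two cases by hand: $k=2$ completely additive, and a family for $k=3$

*The case $k=2$, both functions completely additive.* Suppose $F_0(n)+F_1(n+1)=0$ for all $n$. For $n\ge2$ use this at $n^2-1$ and at $n-1$:
$$F_0(n-1)+F_0(n+1)=F_0(n^2-1)=-F_1(n^2)=-2F_1(n)=2F_0(n-1).$$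
So $F_0(n+1)=F_0(n-1)$ for $n\ge2$. Hence $F_0$ vanishes on odd numbers, since $F_0(1)=0$, and is constant on even numbers. From $F_0(4)=2F_0(2)$ the constant is $0$. Thus $F_0=0$, and then $F_1=0$. This agrees with Theorem B: for $k=2$ the only prime is $p=2$, with $e=1$, $r_2=1$ and $R_2=0$. The trick uses complete additivity twice: an additive $F_1$ has no relation between $F_1(n^2)$ and $F_1(n)$, and $n-1$, $n+1$ are not coprime for odd $n$.

*A family for $k=3$.* Choose $\alpha,\beta,\gamma\in D$ and put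
$$F_1(2^a)=\gamma\ (a\ge1),\quad F_0(2)=\alpha,\quad F_2(2)=\beta,\quad F_0(2^a)=\gamma-\beta,\quad F_2(2^a)=\gamma-\alpha\ (a\ge2),$$
$F_j(3^a)=-\gamma$ for all $j$ and $a\ge1$, and $F_j(p^a)=0$ for $p\ge5$. Exactly one of $n,n+1,n+2$ is divisible by $3$, so the prime $3$ contributes $-\gamma$ to $L_n$. If $n$ is odd, the prime $2$ contributes $F_1(2^{v_2(n+1)})=\gamma$. If $n\equiv2\pmod4$, it contributes $\alpha+(\gamma-\alpha)=\gamma$. If $n\equiv0\pmod 4$, it contributes $(\gamma-\beta)+\beta=\gamma$. So $L_n=0$ for all $n$. This is a family of solutions with three free parameters, and Theorem B says there are no others: $r_2=3+1-2+1=3$ (with $e=2$), $r_3=1$ (with $e=1$), $R_3=3$. For $\gamma\ne0$ the primes $2$ and $3$ both carry nonzero values.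

## 3. Theorems quoted in the proof

The function $\Lambda$ is the von Mangoldt function: $\Lambda(n)=\log p$ if $n=p^a$ with $a\ge1$, and $\Lambda(n)=0$ for all other integers, in particular for $n\le0$. A function $f:\mathbb N\to\mathbb C$ is *multiplicative* if $f(1)=1$ and $f(mn)=f(m)f(n)$ for $(m,n)=1$. If $F$ is additive with values in $T$ and $e(x)=e^{2\pi ix}$, then $e(F)$ is multiplicative.

**[GT]** (Green–Tao, *Linear equations in primes*, Annals 2010, Main Theorem; unconditional by Green–Tao, *The Möbius function is strongly orthogonal to nilsequences*, Annals 2012, and Green–Tao–Ziegler, *An inverse theorem for the Gowers $U^{s+1}[N]$-norm*, Annals 2012.) Let $\psi_1,\dots,\psi_t:\mathbb Z^d\to\mathbb Z$ be fixed non-constant affine-linear forms, no two with proportional linear parts, and let $\Omega\subset[-N,N]^d$ be convex. Then, as $N\to\infty$ and uniformly in $\Omega$,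
$$\sum_{\Omega\cap\mathbb Z^d}\prod_i\Lambda(\psi_i)=\beta_\infty\prod_p\beta_p+o(N^d),$$
where $\beta_\infty=\mathrm{vol}(\Omega\cap\{\psi_i>0\ \forall i\})$ and $\beta_p=\mathbb E_{(\mathbb Z/p)^d}\prod_i\frac p{p-1}1_{p\nmid\psi_i}=1+O(p^{-2})$. For instance $\psi_1=y$, $\psi_2=y+h$, $\psi_3=y+2h$ counts three-term progressions of primes.

**[MR]** (Matomäki–Radziwiłł, *Multiplicative functions in short intervals*, Annals 2016, Theorem 1.) For multiplicative $f:\mathbb N\to[-1,1]$, $2\le h\le X$ and $\delta>0$,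
$$\Bigl|\frac1h\sum_{x\le n\le x+h}f(n)-\frac1X\sum_{X\le n\le2X}f(n)\Bigr|\le\delta+C'\frac{\log\log h}{\log h}$$
for all but at most $CX\bigl(\frac{(\log h)^{1/3}}{\delta^2h^{\delta/25}}+\frac1{\delta^2(\log X)^{1/50}}\bigr)$ integers $x\in[X,2X]$, with $C,C'$ absolute. We use it as follows. Let $\tau\in(0,1)$ and $\delta=\tau/2$. For $h\ge H_\tau$ we have $C'\log\log h/\log h\le\tau/2$, and the first exceptional term is at most $\tau X/2$. For each $H\ge H_\tau$ and all $X\ge Y_{\tau,H}$ the second is at most $\tau X/2$. So for all $Y\ge Y_{\tau,H}$ and *every* such $f$, the two averages (with $h=H$, $X=Y$) differ by at most $\tau$ for all but at most $\tau Y$ integers $x\in[Y,2Y]$.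

**[Tao]** (Tao, *The logarithmically averaged Chowla and Elliott conjectures for two-point correlations*, Forum Math. Pi 2016, Theorem 1.3.) Let $a_1,a_2\in\mathbb N$ and $b_1,b_2\in\mathbb Z$ with $a_1b_2\ne a_2b_1$, let $\varepsilon>0$, let $A$ be sufficiently large in terms of $\varepsilon,a_i,b_i$, let $x\ge\omega\ge A$, and let $g_1,g_2$ be multiplicative with $|g_i|\le1$. If
$$\sum_{p\le x}\frac{1-\operatorname{Re}g_1(p)\overline{\chi(p)}p^{-it}}p\ge A$$
for all Dirichlet characters $\chi$ of period $\le A$ and all real $|t|\le Ax$, then $\bigl|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\bigr|\le\varepsilon\log\omega$.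

**Entropy.** For random variables with finitely many values, $\mathbf H(X)=-\sum_x\mathbb P(X=x)\log\mathbb P(X=x)$, $\mathbf H(X|Y)=\mathbf H(X,Y)-\mathbf H(Y)$, and $I(X:Y|\theta)=\mathbf H(X|\theta)-\mathbf H(X|Y,\theta)=\mathbf H(Y|\theta)-\mathbf H(Y|X,\theta)$. The last quantity is the information that $X$ and $Y$ share once $\theta$ is known. If $Y$ is uniform on $p$ values, then $I(X:Y)$ is $\log p$ when $X$ determines $Y$, and $0$ when $X$ and $Y$ are independent. We use the chain rule; the bound $\mathbf H(X)\le\log M$ for $M$ values; the fact that conditioning on more does not increase entropy; and continuity of $\mathbf H$ on alphabets of bounded size with respect to $d_{TV}(X,X')=\sup_A|\mathbb P(X\in A)-\mathbb P(X'\in A)|$. Finally, Pinsker's inequality says that the law of $(X,Y)$ and the law of $(X,Y')$, with $Y'$ a copy of $Y$ independent of $X$, are at total variation distance at most $\sqrt{I(X:Y)/2}$.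

**Prime numbers and exponential sums.** We use the theorems of Chebyshev, Mertens and Dirichlet, the last in the form $\sum_{p\equiv a(q)}1/p=\infty$ for $(a,q)=1$. We also use van der Corput's $r$-th derivative test: if $r\ge2$, $R=2^{r-1}$, and $\phi$ is a real function with $|\phi^{(r)}|\asymp_r\lambda$ and $\phi^{(r)}$ of constant sign on an interval $[a,b]$ with $b-a\ge1$, then $\sum_{a<n\le b}e(\phi(n))\ll_r(b-a)\lambda^{1/(2R-2)}+(b-a)^{1-2/R}\lambda^{-1/(2R-2)}$.

## 4. Reduction to values in $Z(\ell^\infty)$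

This reduction makes all values torsion, so that equality of two values can be tested by finitely many characters. Suppose Theorem A fails, say $v=F_j(p^a)\ne0$ with $p>k$. There is a homomorphism $\langle v\rangle\to\mathbb Q/\mathbb Z$ that does not kill $v$: send $v$ to $\frac12$ if $v$ has infinite order, and to $\frac1n$ if $v$ has order $n$. The group $\mathbb Q/\mathbb Z$ is divisible, hence injective, so the homomorphism extends to $D$. Since $\mathbb Q/\mathbb Z=\bigoplus_\ell Z(\ell^\infty)$, projection to a suitable summand gives a homomorphism $\lambda:D\to Z(\ell^\infty)$ with $\lambda(v)\ne0$. The functions $\lambda\circ F_j$ are additive, and their shifted sum $\lambda(L_n)$ vanishes wherever $L_n$ does. So they form a counterexample with values in $Z(\ell^\infty)$.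

**So it suffices to prove Theorem A for $D=Z(\ell^\infty)$.** In Sections 6–11 we fix $k\ge2$, a prime $\ell$, additive functions $F_0,\dots,F_{k-1}:\mathbb N\to Z(\ell^\infty)$, and write $\mathcal Z=\{n:L_n\ne0\}$, assumed to have density $0$. Results proved there hold for every such tuple. Section 5 and Section 12 are for general $D$.

For a polynomial $A(z)=\sum_b\alpha_bz^b\in\mathbb Z[z]$ put $(A(E)F)(n)=\sum_b\alpha_bF(n+b)$, so $E$ is the shift. We also put $B=\operatorname{lcm}(1,\dots,k)$.

## 5. Functions that agree with a character at almost all primes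

The next lemma is the way out at the end of every analytic argument below: it is enough to know $F_j(p)$ for all primes outside a sparse set, and only up to a homomorphism on residue classes.

**Lemma 1.** Let $F_j:\mathbb N\to D$ ($0\le j<k$) be additive with $L_n=0$ outside a set $\mathcal Z$ of density zero. Suppose there are $Q\ge1$, homomorphisms $\psi_j:(\mathbb Z/Q)^*\to D$ and a set $\mathcal E$ of primes with $\sum_{p\in\mathcal E}1/p<\infty$ such that $F_j(p)=\psi_j(p)$ for all primes $p\notin\mathcal E$, $p\nmid Q$, and all $j$. Then all $\psi_j=0$; $F_j(p^a)=0$ for all $j$, all $p>k$ and $a\ge1$; and $\sum_{j<k}\sum_{p\le k}F_j(p^{v_p(n+j)})=0$ for all $n\in\mathbb N$.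

*Proof.* Let $\mathcal P$ be a finite set of primes containing all $p\le k$ and all $p\mid Q$. For $n_0\in\mathbb N$ put $d_j=\prod_{p\in\mathcal P}p^{v_p(n_0+j)}$ and
$$\Phi_{\mathcal P}(n_0)=\sum_{j<k}\Bigl[\sum_{p\in\mathcal P}F_j(p^{v_p(n_0+j)})+\psi_j\Bigl(\frac{n_0+j}{d_j}\Bigr)\Bigr].$$

**Step 1: $\Phi_{\mathcal P}(n_0)=0$ for every $n_0$.** The purpose is to replace $n_0$ by some $n\notin\mathcal Z$ with the same local data at $\mathcal P$ and with harmless prime factors outside $\mathcal P$. Let $R=\prod_{p\in\mathcal P}p^{e_p}$ with $e_p>v_p(n_0+j)+v_p(Q)$ for all $j$. If $n\equiv n_0\pmod R$, then $v_p(n+j)=v_p(n_0+j)$ for $p\in\mathcal P$. Moreover $(n+j)/d_j\equiv(n_0+j)/d_j$ modulo $R/d_j$, hence modulo $Q$, since $Q\mid R/d_j$.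

Call such an $n$ *good* if no $p\in\mathcal E\setminus\mathcal P$ divides any $n+j$, and no $p^2$ with $p\notin\mathcal P$ divides any $n+j$, for $0\le j<k$. A prime $p\notin\mathcal P$ exceeds $k$, so the $k$ forbidden classes modulo $p$ (if $p\in\mathcal E$; this condition implies the one on $p^2$) or modulo $p^2$ (if $p\notin\mathcal E$) are distinct. By the Chinese remainder theorem, the $n\equiv n_0\ (R)$ satisfying the conditions for the primes $p\le y$ have density at least $\rho/R$, where
$$\rho=\prod_{p\in\mathcal E\setminus\mathcal P}\Bigl(1-\frac kp\Bigr)\prod_{p\notin\mathcal P\cup\mathcal E}\Bigl(1-\frac k{p^2}\Bigr)>0,$$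
because every factor is positive and $\sum_{p\in\mathcal E}1/p$ and $\sum1/p^2$ converge. A residue class modulo $Rp$ has at most $\frac x{Rp}+1$ members in $[1,x]$, and likewise for $Rp^2$. So the number of $n\le x$, $n\equiv n_0\ (R)$, that violate a condition for some $p>y$ is at most
$$\frac{kx}R\Bigl(\sum_{p\in\mathcal E,\,p>y}\frac1p+\sum_{p>y}\frac1{p^2}\Bigr)+k\pi(x+k)+k\sqrt{x+k}.$$
Fix $y$ so large that the bracket is at most $\rho/(4k)$. Since $\pi(x)=o(x)$, the whole is at most $\frac{\rho x}{2R}$ for all large $x$. So the good $n$ have positive lower density, and one of them is not in $\mathcal Z$. For this $n$ the integer $(n+j)/d_j$ is squarefree with all prime factors outside $\mathcal P\cup\mathcal E$. Therefore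
$$F_j(n+j)=\sum_{p\in\mathcal P}F_j(p^{v_p(n_0+j)})+\sum_{p\mid (n+j)/d_j}\psi_j(p)=\sum_{p\in\mathcal P}F_j(p^{v_p(n_0+j)})+\psi_j\Bigl(\frac{n_0+j}{d_j}\Bigr).$$
Summing over $j$ gives $0=L_n=\Phi_{\mathcal P}(n_0)$.

**Step 2: all $\psi_j$ vanish.** We compare two points $n_0,n_0'$ at which only the argument of $\psi_j$ changes. Let $\mathcal P=\{p\le k\}\cup\{p\mid Q\}$. Fix $j$, a prime $p\mid Q$, put $s=v_p(Q)\ge1$, and fix an integer $\tilde u$ prime to $p$. Take $a\ge s+1+\max_{i\ne j}v_p(i-j)$ and $w$ prime to $p$ and so large that $n_0=p^aw-j\ge1$. Choose $f>v_r(n_0+i)+v_r(Q)$ for all $r\in\mathcal P\setminus\{p\}$ and all $i<k$. By the Chinese remainder theorem there is a large $w'$ with $w'\equiv w\pmod{r^f}$ for every $r\in\mathcal P\setminus\{p\}$ and $w'\equiv\tilde uw\pmod{p^s}$. Then $p\nmid w'$. Put $n_0'=p^aw'-j$.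

Let $i\ne j$. Both $n_0+i$ and $n_0'+i$ are $\equiv i-j\pmod{p^a}$, so both have $p$-valuation $v_p(i-j)\le a-s-1$. For $r\in\mathcal P\setminus\{p\}$ we have $n_0'\equiv n_0\pmod{r^f}$, so the $r$-valuations agree. Hence the same $d_i$ occurs for $n_0$ and for $n_0'$. The difference of the two quotients by $d_i$ is divisible by $p^{a-v_p(i-j)}$, hence by $p^s$, and by $r^{f-v_r(n_0+i)}$, hence by $r^{v_r(Q)}$. So the quotients agree modulo $Q$, and everything with index $i$ in $\Phi_{\mathcal P}$ is the same at $n_0$ and $n_0'$.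

Let $i=j$. The numbers are $p^aw$ and $p^aw'$. The valuations agree at all primes of $\mathcal P$, so $d_j$ is the same, and in $(\mathbb Z/Q)^*$ we get $(n_0'+j)/d_j=u\cdot(n_0+j)/d_j$, where $u\equiv\tilde u\pmod{p^s}$ and $u\equiv1\pmod{Q/p^s}$. Hence $\psi_j(u)=\Phi_{\mathcal P}(n_0')-\Phi_{\mathcal P}(n_0)=0$ by Step 1. As $p\mid Q$ and $\tilde u$ vary, these $u$ generate $(\mathbb Z/Q)^*$, so $\psi_j=0$.

**Step 3: the remaining assertions.** Now that the $\psi_j$ are gone we isolate one prime. Add the primes dividing $Q$ to $\mathcal E$ and take $Q=1$; the hypothesis still holds, with trivial $\psi_j$. Step 1 with $\mathcal P=\{p\le k\}$ is the last assertion of the lemma. Subtract it from Step 1 with $\mathcal P=\{p\le k\}\cup\{p_1\}$, where $p_1>k$. This gives $\sum_iF_i(p_1^{v_{p_1}(n+i)})=0$ for all $n\in\mathbb N$. Take $n+j=p_1^aw$ with $p_1\nmid w$ and $w$ large. No other $n+i$ is divisible by $p_1$, since $0<|i-j|<p_1$. So $F_j(p_1^a)=0$. $\square$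

## 6. Dilation by a prime, and the residue classes that block elimination

From now on $D=Z(\ell^\infty)$. Put $\gamma_p=\sum_{j<k}F_j(p)$. The one obvious operation on the equation is dilation. Let $p\mid n$, $m=n/p$, with $m\notin\mathcal Z$ and $p\nmid m+j$ for all $j$. Then
$$\sum_{j<k}F_j(n+pj)=\sum_{j<k}F_j\bigl(p(m+j)\bigr)=\gamma_p+L_m=\gamma_p.\tag{1}$$
So the same functions satisfy an equation with spacing $p$ in place of spacing $1$. It is natural to combine several spacings and to eliminate all functions but one. The elimination itself is easy. Let $a_t=y+th$ ($0\le t<k$) be primes in progression and fix $j$. For $I\subset\{0,\dots,k-1\}\setminus\{j\}$ put $x_I=x-h\sum_{i\in I}i$. Then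
$$x_I+a_{|I|}i'=x+yi'+h\sum_{i\in I}(i'-i),\tag{2}$$
which does not change when the element $i'$ is added to $I$. So in the sum of the relations $\sum_{i'}F_{i'}(x_I+a_{|I|}i')=\gamma_{a_{|I|}}$ with signs $(-1)^{|I|}$, every function but $F_j$ cancels, and a difference equation for $F_j$ alone is left.

The relation with spacing $a_{|I|}$ at the point $x_I$ is provided by (1) only if $a_{|I|}\mid x_I$. Here the approach stops. Let $k\ge3$ and let all $a_t$ exceed both $k$ and $h$. There are two different indices $i,i'\ne j$. The sets $\{i\}$ and $\{i'\}$ require $a_1\mid x-hi$ and $a_1\mid x-hi'$, so $a_1\mid h(i-i')$. But $a_1$ is prime, $0<h<a_1$ and $0<|i-i'|<a_1$, so no $x$ qualifies.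

What is needed is (1) at a *typical* integer $n$, not only at multiples of $p$. The next section supplies this for most primes $p$ in some dyadic range. The idea is that a window of values $(F_j(n+1),\dots,F_j(n+L))$, coarsely rounded, has bounded entropy per letter. It cannot carry substantial information about $n\bmod p$ for most primes $p\le L$ at every scale $L$. At a scale where it does not, an event that is visible in the window and that is nearly certain when $p\mid n$ must be nearly certain without that condition.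

## 7. Entropy decrement: the dilated relation at a typical integer

**Definition 6.** A random variable $N$ in $\mathbb N$ with finitely many values is *$\nu$-admissible* ($\nu>0$) if (i) $d_{TV}(N,N+1)\le\nu$, and (ii) $\mathbb P\bigl(p\mid N+i,\ (N+i)/p\in\mathcal Z\bigr)\le\nu$ for all primes $p\le1/\nu$ and integers $1\le i\le1/\nu$.

If $N$ is $\nu$-admissible it is $\nu'$-admissible for every $\nu'\ge\nu$. We use two examples, for each fixed $\nu$.

*(a) $N$ uniform on $\{Y,\dots,2Y-1\}$ is $\nu$-admissible for all large integers $Y$.* Here $d_{TV}(N,N+1)=1/Y$. In (ii), $m=(N+i)/p$ determines $N$ and is at most $3Y$ once $Y\ge1/\nu$, so the probability is at most $\#(\mathcal Z\cap[1,3Y])/Y\to0$.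

*(b) $N$ with $\mathbb P(N=n)=\frac1{n\Sigma}$ for $\sqrt x<n\le x$, $\Sigma=\sum_{\sqrt x<n\le x}\frac1n$, is $\nu$-admissible for all large $x$.* The weights decrease on their support, so $d_{TV}(N,N+1)$, which is half the total variation of the weight sequence, is the largest weight. It is at most $x^{-1/2}$ once $\Sigma\ge1$. In (ii), let $\sqrt x\ge1/\nu$ and $m=(N+i)/p$. Then $N+i\le2N$, so $\frac1N\le\frac2{pm}\le\frac1m$, and $\sqrt x/p\le m\le2x$. The probability is at most $\frac1\Sigma\sum_{m\in\mathcal Z,\ \sqrt x/p\le m\le2x}\frac1m$. Given $\epsilon>0$ we have $\#(\mathcal Z\cap[1,t])\le\epsilon t$ for $t\ge t_\epsilon$, and partial summation bounds the sum by $\epsilon+\epsilon\log(2p\sqrt x)$ for large $x$. Since $\Sigma=\frac12\log x+O(1)$, the probability tends to $0$.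

From (i) we get, for integers $r\ge0$, sets $A$ and moduli $q$,
$$|\mathbb P(N+r\in A)-\mathbb P(N\in A)|\le r\nu,\qquad|\mathbb P(N\equiv a\ (q))-1/q|\le q\nu.\tag{3}$$
The second bound holds because any two of the $q$ class probabilities differ by at most $(q-1)\nu$ and their average is $1/q$. We call (3) translation invariance. In this section and the next, $o(1)$ denotes quantities that tend to $0$ as $\nu\to0$ with all other parameters fixed, uniformly in the law of $N$ and in the $F_j$. Let $\mathcal P_P$ be the set of primes in $(P,2P]$.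

**Lemma 2.** For $\delta_1>0$ and an integer $P_0\ge3$ there are $P_1$ and $\nu>0$, depending only on $k,\delta_1,P_0$, such that for every $\nu$-admissible $N$ there is an integer $P\in[P_0,P_1]$ for which all but at most $\delta_1|\mathcal P_P|$ primes $p\in\mathcal P_P$ satisfy
$$\mathbb P\Bigl(\sum_{j<k}F_j(N+pj)=\gamma_p\Bigr)\ge1-\delta_1.\tag{4}$$

*Proof.* **Step 1: set-up.** We encode values of $F_j$ by finitely many letters so that equality can still be detected. Let $c_0>0$ be an absolute constant with $|\mathcal P_P|\ge c_0P/\log P$ for all integers $P\ge3$ (Chebyshev), and put $D_k=2k/c_0+1$. Choose an integer $K$ with $4\pi k/K\le\delta_1/4$, and $\zeta\in(0,1)$ with $4\sqrt{D_k}\,\zeta^{1/4}\le\delta_1/4$ and $\sqrt\zeta\le\delta_1$. Enlarge $P_0$ so that $4k/P_0\le\delta_1/4$. Given $N$, choose $r$ such that $\ell^r$ kills the finitely many values of the $F_j$ that occur below. Let $\theta$ be uniform on $\mathbb Z/\ell^r$ and independent of $N$. If $u\in Z(\ell^\infty)$ and $\ell^ru=0$, then $\theta u\in T$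 is defined and
$$\mathbb E_\theta e(\theta u)=1_{u=0}.\tag{5}$$
Let $x(n)=(x_j(n))_{j<k}$ with $x_j(n)=\lfloor K\{\theta F_j(n)\}\rfloor$; it takes at most $K^k$ values. For an integer $P$ put $L=2kP$, $X_L=(x(N+1),\dots,x(N+L))$, $Q_P=\prod_{p\in\mathcal P_P}p$ and $Y=N\bmod Q_P$. The alphabets have sizes bounded in terms of $k,K,P$, so the continuity of entropy below is uniform in $r$, $N$ and the $F_j$.

**Step 2: some scale at which window and residues share little information.** For $s\ge1$ split $X_{sL}$ into $s$ blocks of length $L$, numbered $0\le i<s$. For each fixed $\theta$, the pair (block $i$, $(N+iL)\bmod Q_P$) is the same function of $N+iL$ as $(X_L,Y)$ is of $N$. By (3) the two laws are within $iL\nu$. Also $N\bmod Q_P$ and $(N+iL)\bmod Q_P$ determine each other. Hence $\mathbf H(\text{block }i|Y,\theta)=\mathbf H(X_L|Y,\theta)+o(1)$. Since $\theta$ and $N$ are independent,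
$$\mathbf H(X_{sL}|\theta)\le\mathbf H(Y)+\sum_{i<s}\mathbf H(\text{block }i|Y,\theta)\le\log Q_P+s\mathbf H(X_L|\theta)-sI(X_L:Y|\theta)+o(1).$$
By Chebyshev $\log Q_P\le2P\log4\le4P\le L$. With $h_L=\mathbf H(X_L|\theta)/L\in[0,k\log K]$, division by $sL$ gives
$$h_{sL}\le h_L-\frac{I(X_L:Y|\theta)}L+\frac1s+o(1).\tag{6}$$
Define $P^{(0)}=P_0$, $s_i=\lceil2\log P^{(i)}/\zeta\rceil$, $P^{(i+1)}=s_iP^{(i)}$. If $I(X_L:Y|\theta)\ge\zeta L/\log P$ for $P=P^{(i)}$, then (6) with $s=s_i$ gives
$$h_{2kP^{(i+1)}}\le h_{2kP^{(i)}}-\frac\zeta{2\log P^{(i)}}+o(1).\tag{7}$$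
These decrements have a divergent sum. Indeed $u_i=\log P^{(i)}$ satisfies $u_{i+1}\le u_i+\log u_i+c$ with $c=c(\zeta)$, and we claim $u_i\le C(i+2)\log(i+2)$ for suitable $C=C(\zeta,P_0)$. For $i=0$ take $C$ large. For the induction step, $\log u_i+c\le\log C+2\log(i+2)+c$, while $(i+3)\log(i+3)-(i+2)\log(i+2)\ge\log(i+3)$; so it is enough that $(C-2)\log 3\ge\log C+c$, which holds for $C$ large. Hence $\sum_i1/\log P^{(i)}=\infty$. Let $J$ be such that $\sum_{i<J}\frac\zeta{2\log P^{(i)}}>k\log K+1$; it depends only on $k,K,\zeta,P_0$. Put $P_1=P^{(J)}$, and let $\nu$ be so small that the $J$ error terms in (7) sum to at most $1$. If (7) applied for every $i<J$, then $h_{2kP^{(J)}}<0$, which is impossible. So some $P=P^{(i)}$ with $i<J$ satisfies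
$$I(X_L:Y|\theta)<\zeta L/\log P,\qquad L=2kP.\tag{8}$$
Fix this $P\in[P_0,P_1]$.

**Step 3: from all residues to single primes.** Let $Y_p=N\bmod p$ and $Y_{<p}=(Y_{p'})_{p'\in\mathcal P_P,\,p'<p}$. By the Chinese remainder theorem $Y$ is equivalent to $(Y_p)_{p\in\mathcal P_P}$. By the chain rule, by independence of $\theta$ and $N$, and by $\mathbf H(Y_p|X_L,Y_{<p},\theta)\le\mathbf H(Y_p|X_L,\theta)$,
$$I(X_L:Y|\theta)=\sum_{p\in\mathcal P_P}\bigl(\mathbf H(Y_p|Y_{<p})-\mathbf H(Y_p|X_L,Y_{<p},\theta)\bigr)\ge\sum_{p\in\mathcal P_P}\bigl(I(X_L:Y_p|\theta)-I(Y_p:Y_{<p})\bigr).$$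
By (3), $Y$ is within $o(1)$ of uniform on $\mathbb Z/Q_P$, so the terms $I(Y_p:Y_{<p})$ are $o(1)$. By (8) and $|\mathcal P_P|\ge c_0P/\log P$, the average of $I(X_L:Y_p|\theta)$ over $p\in\mathcal P_P$ is at most $\frac{2k}{c_0}\zeta+o(1)\le D_k\zeta$ for small $\nu$. So all but at most $\sqrt\zeta|\mathcal P_P|\le\delta_1|\mathcal P_P|$ primes satisfy $I(X_L:Y_p|\theta)\le D_k\sqrt\zeta$. Fix such a $p$. Apply Pinsker for each value of $\theta$, and then Jensen:
$$\mathbb E_\theta d_{TV}\bigl((X_L,Y_p),(X_L,Y')\bigr)\le\sqrt{D_k}\,\zeta^{1/4},\tag{9}$$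
where $Y'$ is a copy of $Y_p$ independent of $(X_L,\theta)$.

**Step 4: a test function that sees the relation.** We now build from the window a quantity whose mean is known on one side of (9). For fixed $\theta$ and $1\le i\le2P$ put
$$\phi_i=e\Bigl(\sum_j\frac{x_j(N+i+pj)}K-\theta\gamma_p\Bigr),\qquad\Psi(X_L,a)=\sum_{i\le2P}1_{a\equiv-i\ (p)}\phi_i .$$
Since $i+pj\le2P+2P(k-1)=L$, each $\phi_i$ is a function of $X_L$. Since $2P<2p$, at most two $i$ occur in $\Psi$, so $|\Psi|\le2$ and (9) gives
$$|\mathbb E\Psi(X_L,Y_p)-\mathbb E\Psi(X_L,Y')|\le4\sqrt{D_k}\,\zeta^{1/4}.\tag{10}$$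
Also, since $|x_j/K-\{\theta F_j\}|\le1/K$,
$$\Bigl|\phi_i-e\Bigl(\theta\Bigl(\sum_jF_j(N+i+pj)-\gamma_p\Bigr)\Bigr)\Bigr|\le\frac{2\pi k}K.\tag{11}$$

**Step 5: the dependent side is large.** Here only $i$ with $p\mid n:=N+i$ occur. If $m=n/p\notin\mathcal Z$ and $p^2\nmid n+pj$ for all $j$, then (1) holds and $\operatorname{Re}\phi_i\ge1-\frac{2\pi k}K$ by (11). The expected number of $i\le2P$ with $p\mid N+i$ is $\frac{2P}p+o(1)$. The expected number of $i\le2P$ with $p^2\mid N+i+pj$ for some $j$ is at most $\frac{2Pk}{p^2}+o(1)\le\frac{2k}P+o(1)$. By (ii), once $1/\nu\ge2P_1$, the expected number of $i\le2P$ with $p\mid N+i$ and $(N+i)/p\in\mathcal Z$ is $o(1)$. Each exceptional $i$ costs at most $2$. So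
$$\operatorname{Re}\mathbb E\Psi(X_L,Y_p)\ge\frac{2P}p\Bigl(1-\frac{2\pi k}K\Bigr)-\frac{4k}P-o(1).$$

**Step 6: the independent side is at most the probability in (4).** Let $\pi_p$ be that probability. By independence and (3), $\mathbb E\Psi(X_L,Y')=\sum_{i\le2P}(\frac1p+o(1))\mathbb E\phi_i$. By (11), (5) and translation invariance,
$$\operatorname{Re}\mathbb E\phi_i\le\mathbb P\Bigl(\sum_jF_j(N+i+pj)=\gamma_p\Bigr)+\frac{2\pi k}K\le\pi_p+\frac{2\pi k}K+o(1).$$
Hence $\operatorname{Re}\mathbb E\Psi(X_L,Y')\le\frac{2P}p\bigl(\pi_p+\frac{2\pi k}K\bigr)+o(1)$. Insert the last two displays and Step 5 in (10), and divide by $\frac{2P}p\in[1,2)$: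
$$1-\pi_p\le\frac{4\pi k}K+\frac{4k}P+4\sqrt{D_k}\,\zeta^{1/4}+o(1)\le\frac{3\delta_1}4+o(1)\le\delta_1$$
for $\nu$ small. $\square$

## 8. Prime progressions and a difference equation for each $F_j$

To carry out the elimination of Section 6 we need progressions of $k$ primes that all satisfy (4), for many differences $h$.

**Lemma 3.** There are $c_k\in(0,1]$, $\delta_k>0$ and $P_0(k)$ such that if $P\ge P_0(k)$ is an integer and $\mathcal G\subset\mathcal P_P$ satisfies $|\mathcal P_P\setminus\mathcal G|\le\delta_k|\mathcal P_P|$, then at least $c_kP$ integers $h\in[1,P]$ admit a $y$ with $y,y+h,\dots,y+(k-1)h\in\mathcal G$.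

*Proof.* Let $r(h)$ (respectively $r_{\mathcal G}(h)$) be the number of $y$ with all $y+th$, $0\le t<k$, in $\mathcal P_P$ (respectively in $\mathcal G$). We apply [GT] to three systems.

**Step 1: many progressions in $\mathcal P_P$.** Take the forms $y+th$ ($0\le t<k$) on the triangle $\{y\ge P,\ h\ge0,\ y+(k-1)h\le2P\}$, which has area $\frac{P^2}{2(k-1)}$. The linear parts $(1,t)$ are pairwise non-proportional. Each $\beta_p$ is positive, because $y=1,h=0$ makes all forms prime to $p$. As $\beta_p=1+O(p^{-2})$, also $\prod_p\beta_p>0$. So the sum of $\prod_t\Lambda(y+th)$ is $\gg_kP^2$ for large $P$. The terms with $h=0$ or $y=P$ number $O(P)$. Those in which some $y+th$ is a proper prime power number $O_k(P^{3/2})$, because there are $O(\sqrt P)$ such prime powers up to $2P$ and, given $t$ and the value, $h$ determines $y$. Together these contribute $O_k(P^{3/2}\log^k P)=o(P^2)$. In each remaining nonzero term all $y+th$ lie in $\mathcal P_P$, $1\le h\le P$, and the weight is at most $\log^k(2P)$. So $\sum_{1\le h\le P}r(h)\ge a_kP^2/\log^kP$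 with some $a_k>0$, for $P$ large.

**Step 2: a second moment in $h$.** This prevents few $h$ from carrying all progressions. The $2k$ forms $y+th$, $y'+th$ in $(y,y',h)\in[P,2P]^2\times[1,P]$ have linear parts $(1,0,t)$, $(0,1,t)$, pairwise non-proportional. Since $\Lambda(p)\ge\log P$ for $p>P$, [GT] gives $\sum_{1\le h\le P}r(h)^2\le b_kP^3/\log^{2k}P$.

**Step 3: a second moment at a fixed term.** This prevents a small set of primes from meeting many progressions. Fix $t$. The $2k-1$ forms $w$, $w+(s-t)h$, $w+(s-t)h'$ ($s\ne t$) in $(w,h,h')\in[P,2P]\times[1,P]^2$ have linear parts $(1,0,0)$, $(1,s-t,0)$, $(1,0,s-t)$, pairwise non-proportional. For $\omega_t(w)=\#\{h\in[1,P]:w+(s-t)h\in\mathcal P_P\ \forall s<k\}$ this gives $\sum_{w\in\mathcal P_P}\omega_t(w)^2\le b_kP^3/\log^{2k-1}P$, after enlarging $b_k$.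

**Step 4: conclusion.** By Step 3 and Cauchy–Schwarz, the number of pairs $(y,h)$, $1\le h\le P$, for which all $y+th\in\mathcal P_P$ but some $y+th\notin\mathcal G$ is at most
$$\sum_t\sum_{w\in\mathcal P_P\setminus\mathcal G}\omega_t(w)\le k\bigl(\delta_k|\mathcal P_P|\bigr)^{1/2}\Bigl(\frac{b_kP^3}{\log^{2k-1}P}\Bigr)^{1/2}\ll_k\delta_k^{1/2}\frac{P^2}{\log^kP},$$
using $|\mathcal P_P|\ll P/\log P$. For small $\delta_k$ it follows that $\sum_{1\le h\le P}r_{\mathcal G}(h)\ge\frac{a_k}2P^2/\log^kP$. By Cauchy–Schwarz, $r_{\mathcal G}\le r$ and Step 2, the number of $h\in[1,P]$ with $r_{\mathcal G}(h)>0$ is at least $\bigl(\sum r_{\mathcal G}\bigr)^2/\sum r^2\ge\frac{a_k^2}{4b_k}P$. $\square$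

**Lemma 4.** For $\delta>0$ and an integer $P_0\ge3$ there are $P_1$ and $\nu>0$, depending only on $k,\delta,P_0$, such that for every $\nu$-admissible $N$ there are an integer $P\in[P_0,P_1]$ and $\mathcal H\subset[1,P]\cap\mathbb N$ with $|\mathcal H|\ge c_kP$ and
$$\mathbb P\bigl((E^{Bh}-1)^kF_j(N)=0\bigr)\ge1-\delta\qquad(h\in\mathcal H,\ 0\le j<k).$$

*Proof.* **Step 1: the primes and the differences.** Apply Lemma 2 with $\delta_1=\min(\delta_k,\delta2^{-k-1}B^{-k})$ and $P_0$ enlarged to at least $P_0(k)$. Let $\mathcal G$ be the set of $p\in\mathcal P_P$ satisfying (4) and $\mathcal H$ the set of $h$ that Lemma 3 provides. For $h\in\mathcal H$ take $y$ with $a_t=y+th\in\mathcal G$ for $0\le t<k$.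

**Step 2: elimination.** We remove all functions but $F_j$. Fix $j$ and let $x=N+k^2P$. For $I\subset\{0,\dots,k-1\}\setminus\{j\}$ put $x_I=x-h\sum_{i\in I}i$. Then $x_I\ge N$, since $h\sum_{i<k}i\le k^2P$. There are $2^{k-1}$ sets $I$. By (4) and translation invariance, with probability at least $1-2^{k-1}\delta_1-o(1)$ all relations
$$\sum_{i'<k}F_{i'}(x_I+a_{|I|}i')=\gamma_{a_{|I|}}$$
hold. Form their sum with signs $(-1)^{|I|}$. For $i'\ne j$ the terms with $F_{i'}$ cancel in pairs $I$, $I\cup\{i'\}$ ($i'\notin I$), because by (2) the argument is the same. What is left is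
$$\sum_I(-1)^{|I|}F_j\Bigl(x+yj+h\sum_{i\in I}(j-i)\Bigr)=\prod_{i\ne j}\bigl(1-E^{(j-i)h}\bigr)F_j(x+yj)=\Gamma,$$
with $\Gamma=\sum_I(-1)^{|I|}\gamma_{a_{|I|}}$ independent of $N$; all arguments are $\ge N$. For $i>j$ write $1-E^{-(i-j)h}=E^{-(i-j)h}(E^{(i-j)h}-1)$. The equation becomes $U_j(E)F_j(N+r_1)=\pm\Gamma$, where
$$U_j(z)=\prod_{i\ne j}(z^{|i-j|h}-1),\qquad r_1=k^2P+yj-h\sum_{i>j}(i-j)\ge0,$$
and $r_1$ is bounded in terms of $k,P_1$.

**Step 3: removing the constant and standardizing the operator.** We want an equation with right side $0$ and the same shape for all $j$. By translation invariance $U_j(E)F_j(N)=\pm\Gamma$ with probability at least $1-2^{k-1}\delta_1-o(1)$, and the same holds at $N+h$ with the same right side. Subtracting, $(E^h-1)U_j(E)F_j(N)=0$ with probability at least $1-2^k\delta_1-o(1)$. Every $|i-j|$ divides $B$. So $(E^{Bh}-1)^k=A(E^h)(E^h-1)U_j(E)$, where $A$ is a product of $k$ factors $\frac{z^B-1}{z^b-1}$ with $b\mid B$, that is, a sum of at most $B^k$ monomials with coefficient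 $1$ (counted with multiplicity). By translation invariance $(E^{Bh}-1)^kF_j(N)=0$ fails with probability at most $B^k(2^k\delta_1+o(1))\le\frac\delta2+o(1)\le\delta$ for small $\nu$. $\square$

The lemma leaves an error probability $\delta$ that is fixed while $N\to\infty$, so it does not say that the difference vanishes almost everywhere. The next two sections deal with this. First we bound the order of the values, by observing that sparse nonzero values would be visible. Then we remove one factor $\ell$ at a time.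

## 9. A bounded power of $\ell$ kills all values at primes above $k$

**Proposition 5.** There is $m$ with $\ell^mF_j(p^a)=0$ for all $j$, all $p>k$ and all $a\ge1$.

For $G=\ell^mF_j$ consider the set $S$ of prime powers $q$ with $G(q)\ne0$. Suppose $\sum_{q\in S}1/q$ is small. With probability about this sum, $N$ has exactly one factor $q\| N$, $q\in S$; and usually the neighbors $N+iBh$ then have none. In that case $(E^{Bh}-1)^kG(N)=\pm G(N)\ne0$. By Lemma 4 this is rare, so the sum cannot be of moderate size. If it starts at $0$, it stays small forever.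

*Proof.* **Step 1: parameters.** Let $N$ be uniform on $\{Y,\dots,2Y-1\}$, which by example (a) of Section 7 is $\nu$-admissible for each fixed $\nu$ and large $Y$. Put
$$C_k=\frac{kB}{c_k},\quad M_k=1+kC_k,\quad\sigma_*=\frac1{8M_k},\quad\delta=\frac{\sigma_*}{64},\quad\tau=\frac{\sigma_*}{320\,kC_k}.$$
Apply Lemma 4 with this $\delta$ and an integer $P_0\ge\max(3,H_\tau,1/\tau)$. For large $Y$ we get $P\in[P_0,P_1]$ and $\mathcal H$, which depend on $Y$ but not on the $j,m$ below. Put $H=kBP\ge H_\tau$; it takes finitely many values. Below, $o(1)$ refers to $Y\to\infty$ and is uniform in $j,m$.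

Fix $j,m$; let $G=\ell^mF_j$, let $q$ run over prime powers, and put $S=\{q:G(q)\ne0\}$,
$$\sigma=\sigma(Y)=\sum_{q\in S,\,q\le2Y}\frac1q,\qquad\omega(n)=\#\{q\in S:q\| n\},$$
$u(n)=1$ if $\omega(n)=0$ and $u(n)=0$ otherwise, $z=1-u$, and $\eta=\frac1Y\sum_{Y\le n\le2Y}z(n)$. The function $u$ is multiplicative with values in $\{0,1\}$, and $u(n)=1$ implies $G(n)=\sum_{q\| n}G(q)=0$.

**Step 2: how often $\omega(N)=1$.** There are $O(Y/\log Y)$ prime powers up to $2Y$. An $n\in[Y,2Y]$ with $z(n)=1$ is divisible by some $q\in S$, so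
$$\eta\le\sum_{q\in S,\,q\le2Y}\Bigl(\frac1q+\frac1Y\Bigr)=\sigma+o(1).$$
For $q=p^a$, $\mathbb P(q\| N)\ge\frac1q(1-\frac1p)-\frac2Y\ge\frac1{2q}-\frac2Y$, so $\mathbb E\omega(N)\ge\frac\sigma2-o(1)$. If $q\ne q'$ both exactly divide $N$, they are coprime and $qq'\le2Y$. So
$$\mathbb E\,\omega(\omega-1)(N)\le\sum_{\substack{q,q'\in S,\ (q,q')=1\\ qq'\le2Y}}\Bigl(\frac1{qq'}+\frac1Y\Bigr)\le\sigma^2+o(1).$$
For the last bound, the number of pairs of prime powers with $qq'\le2Y$ is at most $2\sum_{q\le\sqrt{2Y}}O\bigl(\frac{Y}{q\log Y}\bigr)=O(Y\log\log Y/\log Y)$, since the smaller of $q,q'$ is at most $\sqrt{2Y}$. From $1_{\omega=1}\ge\omega-\omega(\omega-1)$ we get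
$$\mathbb P(\omega(N)=1)\ge\frac\sigma2-\sigma^2-o(1).\tag{12}$$

**Step 3: bad neighbors are rare.** We bound the probability that $z(N)=z(N+iBh)=1$ on average over $h\in\mathcal H$; this is where short intervals enter, since $H$ is bounded. Apply [MR] to $u$, with $Y\ge Y_{\tau,H}$ for each of the finitely many $H$. For all but at most $\tau Y$ integers $N\in[Y,2Y]$, $\frac1H\sum_{N\le n\le N+H}u(n)\ge\frac1Y\sum_{Y\le n\le2Y}u(n)-\tau\ge1-\eta-\tau$, that is,
$$\sum_{N\le n\le N+H}z(n)\le H(\eta+\tau)+1.$$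
For fixed $i$ with $1\le i\le k$ the numbers $iBh$, $h\in\mathcal H$, are distinct and lie in $[1,H]$. Also $\mathbb Ez(N)\le\eta\le1+o(1)$, $\frac H{c_kP}=C_k$, and $\frac1{c_kP}\le\frac{C_k\tau}2$, because $kB\ge2$ and $P\ge1/\tau$. Hence
$$\frac1{|\mathcal H|}\sum_{h\in\mathcal H}\mathbb P\bigl(z(N)=z(N+iBh)=1\bigr)\le\frac1{c_kP}\mathbb E\Bigl[z(N)\sum_{N\le n\le N+H}z(n)\Bigr]\le\frac{(H(\eta+\tau)+1)\eta+(H+1)\tau}{c_kP},$$
and the right side is at most $C_k(\eta^2+\tau+\frac\tau2+\tau+\frac\tau2)+o(1)\le C_k(\eta^2+5\tau)+o(1)$.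

**Step 4: a gap for $\sigma$.** Suppose $\omega(N)=1$ and $u(N+iBh)=1$ for $1\le i\le k$. Then $G(N)=G(q)\ne0$ for the unique $q\in S$ with $q\| N$, and
$$(E^{Bh}-1)^kG(N)=\sum_{i=0}^k(-1)^{k-i}\binom kiG(N+iBh)=(-1)^kG(N)\ne0.$$
For $h\in\mathcal H$ this has probability at most $\delta$, since $(E^{Bh}-1)^kG=\ell^m(E^{Bh}-1)^kF_j$. As $\omega(N)=1$ implies $z(N)=1$, averaging over $\mathcal H$ and using (12) and Step 3 gives
$$\delta\ge\frac\sigma2-\sigma^2-kC_k(\eta^2+5\tau)-o(1).$$
If $\sigma\le1$, then $\eta^2\le\sigma^2+o(1)$, so $\frac\sigma2\le\delta+M_k\sigma^2+5kC_k\tau+o(1)$. If moreover $\sigma\in[\frac{\sigma_*}2,\sigma_*]$, then $M_k\sigma^2\le M_k\sigma_*\sigma=\frac\sigma8$, hence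
$$\frac{3\sigma_*}{16}\le\frac{3\sigma}8\le\frac{\sigma_*}{64}+\frac{\sigma_*}{64}+o(1),$$
which is impossible for large $Y$. So there is $Y_1$, independent of $j$ and $m$, such that $\sigma(Y)\notin[\frac{\sigma_*}2,\sigma_*]$ for all integers $Y\ge Y_1$. Enlarge $Y_1$ so that $1/Y_1<\sigma_*/2$.

**Step 5: starting below the gap.** Only now do we choose $m$: let $\ell^mF_j(q)=0$ for all $j$ and all prime powers $q\le2Y_1$. This is possible because finitely many elements of $Z(\ell^\infty)$ are involved. For each $j$ we have $\sigma(Y_1)=0$, and for $Y\ge Y_1$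
$$\sigma(Y+1)-\sigma(Y)\le\frac1{2Y+1}+\frac1{2Y+2}<\frac{\sigma_*}2 .$$
So $\sigma$ cannot jump over the gap, and $\sigma(Y)<\sigma_*/2$ for all $Y\ge Y_1$. Hence $\sum_{p:\,\ell^mF_j(p)\ne0}1/p<\infty$ for every $j$. Lemma 1, applied to $(\ell^mF_j)_j$ with $Q=1$, $\psi_j=0$ and $\mathcal E$ the union over $j$ of these sets of primes, gives $\ell^mF_j(p^a)=0$ for $p>k$. $\square$

## 10. Values killed by $\ell$: from $k$-th differences to two-point correlations

**Proposition 6.** If $\ell F_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$, then $F_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$.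

The equation $(E^{Bh}-1)^kF_j=0$ involves $k+1$ points, while [Tao] handles two. The torsion helps: if $s$ is a power of $\ell$, then $\ell\mid\binom si$ for $0<i<s$, so on values killed by $\ell$ the $s$-th difference sees only the two end points.

*Proof.* **Step 1: separating the small primes.** Only the part of $F_j$ at primes $p>k$ is known to be killed by $\ell$. Write $F_j=F_j^\flat+F_j^\sharp$ with $F_j^\flat(n)=\sum_{p\le k}F_j(p^{v_p(n)})$. Then $F_j^\sharp$ is additive and $\ell F_j^\sharp=0$. Let $s\ge k$ be a power of $\ell$, let $b$ satisfy $\sum_{p\le k}p^{-b}\le\frac1{16}$, and put $V=\prod_{p\le k}p^b$, $M=sBV$. Let $N$ be as in example (b) of Section 7, $\mathbb P(N=n)=\frac1{n\Sigma}$ on $(\sqrt x,x]$. For large $x$ apply Lemma 4 with $\delta=\frac1{16sV^k}$ and $P_0=3$. Below $o(1)$ refers to $x\to\infty$.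

**Step 2: a two-point relation.** The purpose is $F_j^\sharp(N+Mh)=F_j^\sharp(N)$ with probability at least $\frac34$. Fix $j$ and one $h\in\mathcal H$, so $h\le P_1$. Since $(z^V-1)^k=\bigl(\frac{z^V-1}{z-1}\bigr)^k(z-1)^k$ and the cofactor is a sum of $V^k$ monomials with coefficient $1$ (with multiplicity), translation invariance gives $(E^{BVh}-1)^kF_j(N)=0$ with probability at least $1-V^k\delta-o(1)$. If this holds at $N+iBVh$ for $0\le i\le s-k$, then $(E^{BVh}-1)^sF_j(N)=0$, because $(E^{BVh}-1)^{s-k}$ involves only these shifts. So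
$$(E^{BVh}-1)^sF_j(N)=0\quad\text{with probability at least}\quad1-sV^k\delta-o(1)=\tfrac{15}{16}-o(1).$$
Next, with probability at least $\frac{15}{16}-o(1)$ no $p^b$ with $p\le k$ divides $N$. Then $v_p(N+iBVh)=v_p(N)$ for all $p\le k$, since $p^b\mid BVh$, and so $F_j^\flat(N+iBVh)=F_j^\flat(N)$ for $0\le i\le s$. On both events
$$\Delta_i:=F_j(N+iBVh)-F_j(N)=F_j^\sharp(N+iBVh)-F_j^\sharp(N)$$
satisfies $\ell\Delta_i=0$, and $\Delta_0=0$. As $\sum_i(-1)^{s-i}\binom si=0$ and $\ell\mid\binom si$ for $0<i<s$,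
$$0=\sum_{i=0}^s(-1)^{s-i}\binom siF_j(N+iBVh)=\sum_{i=1}^s(-1)^{s-i}\binom si\Delta_i=\Delta_s .$$
Since $sBVh=Mh$, we get $F_j^\sharp(N+Mh)=F_j^\sharp(N)$ with probability at least $\frac34$ for $x$ large.

**Step 3: applying [Tao].** Let $g=e(F_j^\sharp)$, a multiplicative function whose values are $\ell$-th roots of unity. By Step 2, $|\mathbb E\,g(N)\overline{g(N+Mh)}|\ge\frac34-\frac14=\frac12$. Since $\Sigma=\log\sqrt x+o(1)$,
$$\Bigl|\sum_{\sqrt x<n\le x}\frac{g(n)\overline{g(n+Mh)}}n\Bigr|\ge\frac\Sigma2>\frac14\log\sqrt x$$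
for large $x$. Apply [Tao] with $\varepsilon=\frac14$, $\omega=\sqrt x$, $g_1=g$, $g_2=\overline g$, $a_1=a_2=1$, $b_1=0$, $b_2=Mh\ne0$. As $Mh$ takes finitely many values independent of $x$, there is a constant $A$ valid for all of them. So for each large $x$ there are a character $\chi=\chi_x$ of period $q\le A$ and a real $t$ with $|t|\le Ax$ such that
$$\sum_{p\le x}\frac{1-\operatorname{Re}g(p)\overline{\chi(p)}p^{-it}}p<A.\tag{13}$$
The constants below do not depend on $x$.

**Step 4: large values of $\zeta$.** We want to show that $t$ is tiny. First we raise to a power to remove $g$ and $\chi$. For $p\nmid q$ let $w_p=g(p)\overline{\chi(p)}p^{-it}$, $|w_p|=1$. With $\varphi=\varphi(q)$ and $\kappa=\ell\varphi t$ we have $w_p^{\ell\varphi}=p^{-i\kappa}$. For $|w|=1$, $1-\operatorname{Re}w^r\le r^2(1-\operatorname{Re}w)$. All terms of (13) are nonnegative and the primes $p\mid q$ contribute at most $2\sum_{p\le A}1/p$ to the next sum, so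
$$\sum_{p\le x}\frac{1-\cos(\kappa\log p)}p\le A_1,\qquad|\kappa|\le\ell A^2x.$$
Now put $\sigma=1+\frac1{\log x}$. The Euler product gives $\log|\zeta(\sigma+i\kappa)|=\sum_pp^{-\sigma}\cos(\kappa\log p)+O(1)$. For $p\le x$ we have $0\le\frac1p-p^{-\sigma}\le\frac{\log p}{p\log x}$, with sum $O(1)$ by Mertens. For $x^j<p\le x^{j+1}$ we have $p^{-\sigma}\le e^{-j}/p$, and $\sum_{x^j<p\le x^{j+1}}1/p=O(1)$, so the primes $p>x$ contribute $O(1)$. Hence
$$\log|\zeta(\sigma+i\kappa)|=\sum_{p\le x}\frac{\cos(\kappa\log p)}p+O(1)\ge\log\log x-A_2,$$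
and so $|\zeta(1+\frac1{\log x}+i\kappa)|\ge c_1\log x$ with $c_1>0$.

**Step 5: an upper bound for $\zeta$ near the line $1$.** We show that for each $\epsilon\in(0,1)$
$$|\zeta(\sigma+i\kappa)|\le\epsilon\log|\kappa|+C_\epsilon\qquad(1<\sigma\le2,\ |\kappa|\ge2).\tag{14}$$
Put $S=\sigma+i\kappa$ and $u=|\kappa|$. Partial summation gives
$$\sum_{n>u}n^{-S}=S\int_u^\infty(\lfloor v\rfloor-\lfloor u\rfloor)v^{-S-1}\,dv=\frac{u^{1-S}}{S-1}+O\bigl(|S|u^{-\sigma}\bigr),$$
because $|\lfloor v\rfloor-\lfloor u\rfloor-(v-u)|\le1$ and $S\int_u^\infty(v-u)v^{-S-1}dv=\frac{u^{1-S}}{S-1}$. Here $|u^{1-S}/(S-1)|\le1/|\kappa|$ and $|S|u^{-\sigma}\le(2+|\kappa|)/|\kappa|\le2$, so $\zeta(\sigma+i\kappa)=\sum_{n\le|\kappa|}n^{-\sigma-i\kappa}+O(1)$. The terms $n\le|\kappa|^\epsilon$ contribute at most $\epsilon\log|\kappa|+1$.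

For the rest let $W=|\kappa|^\vartheta$ with $\epsilon\le\vartheta\le1$, and $W<W'\le2W$. Let $r$ be the least integer with $r\vartheta\ge1+\frac\vartheta2$. Then $2\le r\le\frac1\epsilon+2$ and $\frac\vartheta2\le r\vartheta-1\le\frac{3\vartheta}2$. On $[W,2W]$ the $r$-th derivative of $\frac{|\kappa|}{2\pi}\log v$ has constant sign and absolute value $\asymp_r\lambda:=|\kappa|W^{-r}=|\kappa|^{1-r\vartheta}$, so $W^{-3/2}\le\lambda\le W^{-1/2}$. With $R=2^{r-1}$, van der Corput's test (trivially if $W'-W<1$) gives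
$$\sum_{W<n\le W'}n^{-i\kappa}\ll_rW\lambda^{1/(2R-2)}+W^{1-2/R}\lambda^{-1/(2R-2)}+1 .$$
The first term is at most $W^{1-\frac1{4(R-1)}}$. Since $2R-2\ge R$, the second is at most $W^{1-\frac2R+\frac3{2R}}=W^{1-\frac1{2R}}$. So the sum is $\ll_\epsilon W^{1-c(\epsilon)}$ with $c(\epsilon)>0$. By partial summation a dyadic block of $\sum n^{-\sigma-i\kappa}$ starting at $W$ is $\ll_\epsilon W^{-c(\epsilon)}$, and the dyadic blocks that cover $(|\kappa|^\epsilon,|\kappa|]$ contribute $O_\epsilon(1)$ in total. This proves (14).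

**Step 6: $t$ is small.** Take $\epsilon=\frac12\min(c_1,1)$. If $|\kappa|\ge2$, then Step 4, (14) and $|\kappa|\le\ell A^2x$ give $c_1\log x\le\frac{c_1}2\log x+O(1)$, which is false for $x$ large. So $|\kappa|\le2$, and $|\zeta(S)|\le\frac1{|S-1|}+O(1)$ together with Step 4 forces $|\kappa|\le A_3/\log x$. Hence $|t|\le A_3/\log x$.

**Step 7: $g$ agrees with a fixed character at almost all primes.** For unimodular $\alpha,\beta$ we have $|1-\alpha\beta|\le|1-\alpha|+|1-\beta|$ and $|1-\alpha|^2=2(1-\operatorname{Re}\alpha)$, so $1-\operatorname{Re}\alpha\beta\le2(1-\operatorname{Re}\alpha)+2(1-\operatorname{Re}\beta)$. Use this with $\alpha=w_p$, $\beta=p^{it}$ for $p\nmid q$, and bound the terms $p\mid q$ trivially. Since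
$$\sum_{p\le x}\frac{1-\cos(t\log p)}p\le\frac{t^2}2\sum_{p\le x}\frac{\log^2p}p=O(t^2\log^2x)=O(1),$$
(13) gives $\sum_{p\le x}\frac{1-\operatorname{Re}g(p)\overline{\chi_x(p)}}p\le A_4$. There are finitely many characters of period $\le A$, so a fixed $\chi$ modulo $q$ equals $\chi_x$ for arbitrarily large $x$. For it the sum over all primes is at most $A_4$. If $p\nmid q$ and $g(p)\ne\chi(p)$, then $g(p)\overline{\chi(p)}\ne1$ is a root of unity of order dividing $\ell\varphi(q)$, so the numerator is bounded below by a positive constant. Hence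
$$\sum_{p\nmid q,\ g(p)\ne\chi(p)}\frac1p<\infty.$$
By Dirichlet each reduced class $a$ modulo $q$ contains a prime $p$ with $\chi(p)=g(p)$, so $\chi(a)^\ell=1$. So $\chi=e(\psi_j)$ on $(\mathbb Z/q)^*$ with a homomorphism $\psi_j:(\mathbb Z/q)^*\to\frac1\ell\mathbb Z/\mathbb Z\subset Z(\ell^\infty)$.

**Step 8: conclusion.** For primes $p>k$, $p\nmid q$, outside a set with convergent sum of reciprocals, $F_j(p)=F_j^\sharp(p)=\psi_j(p)$. Do this for every $j$, let $Q$ be the least common multiple of the moduli, pull the $\psi_j$ back to $(\mathbb Z/Q)^*$, and add the primes $p\le k$ to the exceptional set. Lemma 1 gives $F_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$. $\square$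

## 11. Descent in the power of $\ell$: proof of Theorem A

By Section 4 we may take $D=Z(\ell^\infty)$. By Proposition 5 there is a least $m\ge0$ with $\ell^mF_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$. Suppose $m\ge1$. The tuple $(\ell^{m-1}F_j)_j$ is additive, its shifted sums vanish off $\mathcal Z$, and $\ell\cdot\ell^{m-1}F_j(p^a)=0$ for $p>k$. So Proposition 6 applies to it and gives $\ell^{m-1}F_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$, against the minimality of $m$. Hence $m=0$, which is Theorem A. $\blacksquare$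

## 12. The group of solutions and the sharpness of $p>k$: proof of Theorem B

Now $D$ is again an arbitrary abelian group.

**Step 1: the structure (i)–(iii).** Theorem A gives (i). Lemma 1 with $Q=1$, $\psi_j=0$, $\mathcal E=\{p\le k\}$ gives $\sum_{p\le k}h_p(n)=0$ for all $n\in\mathbb N$. By (i) the left side is $L_n$, so $L_n=0$ for all $n$. To see that each $h_p$ is constant, let $n,n'\in\mathbb N$ and $p\le k$. By the Chinese remainder theorem choose $n''\in\mathbb N$ congruent to $n$ modulo a high power of $p$ and to $n'$ modulo high powers of the other primes $r\le k$. Then $h_p(n'')=h_p(n)$ and $h_r(n'')=h_r(n')$ for $r\ne p$. Comparing $\sum_rh_r(n'')=0=\sum_rh_r(n')$ gives $h_p(n)=h_p(n')$. This proves (ii), and (iii) follows. Conversely, (i)–(iii) give $L_n=\sum_{p\le k}h_p(n)=\sum_{p\le k} c_p=0$ for all $n$.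

**Step 2: coordinates at one prime.** We count the solutions of $h_p\equiv c$ for one $p\le k$, with $c$ not prescribed. Let $e=e_p$, so $p^{e-1}<k\le p^e$. Put $x_{j,a}=F_j(p^a)$, $x_{j,0}=0$, and $y_{j,a}=x_{j,a}-x_{j,a-1}$ for $a\ge1$; the $y_{j,a}$ are arbitrary coordinates. Then $F_j(p^v)=\sum_{a\le v}y_{j,a}$, so $h_p=\sum_{a\ge1}s_a$ with
$$s_a(n)=\sum_{j:\,p^a\mid n+j}y_{j,a},$$
a function on $\mathbb Z/p^a$.

**Step 3: only $a\le e$ matters.** Let $h_p\equiv c$. Take $v\ge e$ and $n=p^vw-j\ge1$ with $p\nmid w$. For $i\ne j$ we have $|i-j|<k\le p^e$, so $v_p(n+i)=v_p(i-j)<e$. Hence $x_{j,v}=c-\sum_{i\ne j}x_{i,v_p(i-j)}$ does not depend on $v\ge e$, and $y_{j,a}=0$ for $a>e$. Assume this from now on.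

**Step 4: unfolding the equation.** The equation $h_p\equiv c$ holds if and only if there are functions $v_a$ on $\mathbb Z/p^a$ ($0\le a\le e-1$) with $v_0=c$ and, with pullbacks understood,
$$s_a=v_{a-1}-v_a\quad(1\le a\le e-1),\qquad s_e=v_{e-1}.$$
Given $h_p\equiv c$, put $v_a=c-\sum_{b\le a}s_b$. These are the only possible $v_a$, and $s_e=c-\sum_{b\le e-1}s_b=v_{e-1}$. Conversely the sum telescopes to $c$. So solutions correspond to choices of the $v_a$ and of $y$'s that realize the resulting $s_a$.

**Step 5: counting free coordinates.**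

* For $1\le a\le e-1$ we have $p^a<k$, so every class modulo $p^a$ contains exactly one $-j$ with $0\le j<p^a$. Every $s_a$ is realizable: the $y_{j,a}$ with $j\ge p^a$ are free and those with $j<p^a$ are then determined. This gives $k-p^a$ free coordinates.
* For $a=e$ the classes $-j$ modulo $p^e$, $0\le j<k$, are distinct, so $y_{j,e}=s_e(-j)$, and $s_e$ must vanish off these classes. The lifts of the class $-j_0$ modulo $p^{e-1}$ ($0\le j_0<p^{e-1}$) are $-(j_0+tp^{e-1})$, $0\le t<p$, and such a lift is among the classes $-j$ exactly when $j_0+tp^{e-1}\le k-1$. So $v_{e-1}=s_e$ must vanish at $-j_0$ unless $j_0+(p-1)p^{e-1}\le k-1$, and is free there otherwise. Since $k\le p^e$, this leaves $f=\max(0,k-(p-1)p^{e-1})$ free coordinates.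
* If $e\ge2$, the functions $v_0,\dots,v_{e-2}$ are free, which gives $\sum_{a=0}^{e-2}p^a$ coordinates. If $e=1$, then $k=p$, $f=1$, and $v_0=c$ is the free coordinate already counted in $f$.

In all cases the number of free $D$-coordinates is
$$f+\sum_{a=0}^{e-2}p^a+\sum_{a=1}^{e-1}(k-p^a)=(e-1)k+1-p^{e-1}+f=r_p .$$
All correspondences are additive, and $c_p=v_0$ is itself one of the free coordinates. Different primes $p\le k$ involve different values $F_j(p^a)$, so the tuples with (i) and (ii) form a group $\cong D^{\sum_{p\le k}r_p}$. The condition $\sum_{p\le k}c_p=0$ removes exactly one coordinate, since there is at least one prime $p\le k$. So the solution group is $\cong D^{R_k}$.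

**Step 6: sharpness.** Let $k\ge3$, let $p\le k$ be a prime and let $p'\le k$ be another prime. Since the $c$'s are free coordinates, there is a $T$-valued solution with $c_p=v\ne0$, $c_{p'}=-v$ and the other $c$'s equal to $0$. Then $h_p\equiv v\ne0$ forces $F_j(p^a)\ne0$ for some $j$ and $a$. $\blacksquare$
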